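# The Post Correspondence Problem for Elementary Homomorphisms Is Undecidable

## 1. Four tiles and a queue

Let $\Sigma=\{1,2,3,4\}$ and $\Delta=\{a,b,c\}$, and define two homomorphisms $g,h:\Sigma^*\to\Delta^*$ by
$$g(1)=a,\quad g(2)=b,\quad g(3)=ca,\quad g(4)=abc,\qquad h(1)=ab,\quad h(2)=ca,\quad h(3)=a,\quad h(4)=c.$$
We want a nonempty word $w$ with $g(w)=h(w)$. Think of each $t\in\Sigma$ as a tile carrying the two words $g(t)$ and $h(t)$.

The words $g(t)$ and $h(t)$ of the first tile $t$ must begin with the same letter, which happens only for $t=1$. After this tile $h$ is ahead by the word $b$. Keep track of this lead: if $h(w')=g(w')z$, call $z$ the queue. A further tile $t$ appends $h(t)$ at the back of the queue and removes $g(t)$ from the front. Starting from $z=b$, we play as follows.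

The only $g$-word beginning with $b$ is $g(2)$, so tile 2 is forced. It removes $b$, appends $ca$, and leaves $z=ca$. The only $g$-word beginning with $c$ is $g(3)=ca$, so tile 3 is forced and leaves $z=a$. Now both $g(1)=a$ and $g(4)=abc$ begin with $a$. Choose tile 1, which leaves $z=ab$. Finally tile 4 appends $c$, making $abc$, and removes $abc$. The queue is empty, so $w=12314$ is a solution:
$$g(w)=a\cdot b\cdot ca\cdot a\cdot abc=abcaaabc=ab\cdot ca\cdot a\cdot ab\cdot c=h(w).$$

Two features of this game matter for us. First, a solution is a run of a queue, so one can hope to program the queue. Second, the example is wasteful: $g$ is given by four words, but all four are products of the three words $a,b,c$, and the same holds for $h$. Each list can be written with fewer building blocks than it has entries. Suppose we forbid this. Is the search for a solution then still too hard for any algorithm?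

## 2. Simplifiable and elementary lists

We write $\varepsilon$ for the empty word.

**Definition (PCP).** An instance $\mathrm{PCP}(g,h)$ consists of finite alphabets $\Sigma,\Delta$ and homomorphisms $g,h:\Sigma^*\to\Delta^*$, equivalently of two lists of words $(g(a))_{a\in\Sigma}$ and $(h(a))_{a\in\Sigma}$. Its equality set is $E(g,h)=\{w\in\Sigma^*:g(w)=h(w)\}$. The question is whether $E(g,h)\neq\{\varepsilon\}$. The alphabets are part of the input.

**Definition (simplifiable, elementary).** A homomorphism $h:\Sigma^*\to\Delta^*$ is simplifiable if there are an alphabet $\Gamma$ with $|\Gamma|<|\Sigma|$ and homomorphisms $f:\Sigma^*\to\Gamma^*$, $k:\Gamma^*\to\Delta^*$ with $h=k\circ f$. Otherwise $h$ is elementary. We use the same words for the list $(h(a))_{a\in\Sigma}$.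

In practice one works with generating sets of words.

**Lemma 1.** A homomorphism $h:\Sigma^*\to\Delta^*$ is simplifiable if and only if there is a finite set $F\subseteq\Delta^*$ with $|F|<|\Sigma|$ and $h(\Sigma)\subseteq F^*$.

*Proof.* If $h=k\circ f$, take $F=k(\Gamma)$. Then $|F|\le|\Gamma|<|\Sigma|$, and $h(a)=k(f(a))\in F^*$. Conversely, given $F$, let $\Gamma$ be an alphabet with one letter for each word of $F$, and let $k$ map each letter to its word. For each $a\in\Sigma$ choose a factorization of $h(a)$ into words of $F$, and let $f(a)$ be the corresponding word over $\Gamma$. Then $h=k\circ f$. $\square$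

Some small cases, all by Lemma 1. The list $(a,aa)$ is simplifiable, with $F=\{a\}$. The list $(a,ab)$ is elementary: $a\in F^*$ forces $a\in F$, and $ab\notin\{a\}^*$ forces a second word. A list containing $\varepsilon$ is simplifiable (let $F$ be the set of its nonempty words). A list with two equal entries is simplifiable (let $F$ be its set of words). A list with more entries than there are letters in $\Delta$ is simplifiable (take $F=\Delta$); this is what happened in Section 1.

Elementary instances can have solutions. Take the tiles $1,2,3$ with $g=(\#,\,a,\,b\$)$ and $h=(\#a,\,b,\,\$)$. Then $g(123)=\#ab\$=h(123)$. If $F^*$ contains the three $g$-words, then $F$ contains $\#$, $a$, and a factor of $b\$$ that contains $b$; these are three different words. If $F^*$ contains the three $h$-words, then $F$ contains a factor of $\#a$ that contains $\#$, and also $b$ and $\$$; again three. So both lists are elementary.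

The following conjecture is posed in "Homomorphisms: Decidability, Equality and Test Sets" (https://cs.uwaterloo.ca/research/tr/1980/CS-80-02.pdf): there is a single algorithm which, given finite alphabets $\Sigma,\Delta$ and elementary homomorphisms $g,h:\Sigma^*\to\Delta^*$, decides whether there is a nonempty $w$ with $g(w)=h(w)$. We prove that it is false.

**Theorem 1.** There is no algorithm which, given finite alphabets $\Sigma,\Delta$ and elementary $g,h:\Sigma^*\to\Delta^*$, decides whether $E(g,h)\neq\{\varepsilon\}$.

The construction gives more. Recall that a set is $\Sigma^0_1$-complete if it is recursively enumerable and every recursively enumerable set is many-one reducible to it; such a set is not recursive. A set of nonempty words is a biprefix code if none of its words is a prefix or a suffix of another of its words.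

**Theorem 2.** There are fixed alphabets $\Sigma,\Delta$, two letters $\mathsf s,\mathsf e\in\Sigma$, a recursive set $D\subseteq\{0,1\}^*$, a $\Sigma^0_1$-complete (hence non-recursive) set $K\subseteq D$, and computable families $(g_u)_{u\in D}$, $(h_u)_{u\in D}$ of homomorphisms $\Sigma^*\to\Delta^*$ such that for all $u\in D$:

1. $g_u,h_u$ are elementary, and the words $g_u(a)$ $(a\in\Sigma)$, respectively $h_u(a)$ $(a\in\Sigma)$, are pairwise distinct and form biprefix codes;
2. $g_u(a)$ does not depend on $u$ for $a\neq\mathsf e$, and $h_u(a)$ does not depend on $u$ for $a\neq\mathsf s$;
3. if $u\in K$ then $E(g_u,h_u)=w_u^*$ for a single nonempty word $w_u$; if $u\in D\setminus K$ then $E(g_u,h_u)=\{\varepsilon\}$.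

Theorem 2 implies Theorem 1: an algorithm as in Theorem 1, applied to the pairs $(g_u,h_u)$ with $u\in D$, would decide $K$. The only fact from outside used in the proof is the textbook one that some Turing machine has a $\Sigma^0_1$-complete halting set.

## 3. Why Turing machine tiles are simplifiable

The natural first attempt is the textbook proof that the unrestricted PCP is undecidable. The queue holds a configuration of a Turing machine, written as a word with one state letter in it. Tiles $a\to a$ (meaning $g$-word $a$, $h$-word $a$) carry tape letters from the front of the queue to the back, and for each transition there are tiles such as $qa\to bq'$ (move right) or $cqa\to q'cb$ (move left).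

Elementarity passes to sublists. If $r$ entries of a list lie in $F^*$ with $|F|<r$, add the other entries to $F$; the larger set has fewer elements than the list has entries. So look at one working state $q$ of a machine with tape letters $0,1$. The $g$-words $0$ and $1$, and at least two $g$-words of rules for $q$ (one for each letter read), all lie in $\{0,1,q\}^*$. Four entries come from three generators, so the list $g$ is simplifiable. Here is the obstruction: if $\alpha$ and $\beta$ are entries and $\alpha\beta$ is a third entry, then $\alpha\beta$ can be dropped from the generating set. A letter that is copied by itself cannot take part in rules freely.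

So forbid copying for the letters that interact. Give a bit $x$ its own two letters $x_0,x_1$, and a bit $y$ the letters $y_0,y_1$. A rule on the pair has the four $g$-words $x_ay_b$, made from four letters. The count just fits, and we shall see that this list is elementary. With three bits it no longer fits: the eight words $x_ay_bz_c$ are products of six letters, so that list is simplifiable. Rules must look at two bits at most.

The $h$-side imposes another restriction. The entries of an elementary list are distinct, so a rule such as $x_ay_b\to p_{a\wedge b}$, with the word $p_0$ three times on the right, is impossible. Rules must be injective; we can never erase information. Nor are bijections of two bits enough. There are $4\cdot 6=24=4!$ affine bijections of $\mathbb F_2^2$ (four translations, six invertible matrices), so every permutation of $\{0,1\}^2$ is affine. Hence every composition of two-bit permutations, acting on any number of wires, is affine, and $(a,b)\mapsto a\wedge b$ is not.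

Four observations get past this.

* An injective rule from two bits to three can branch: $y_ax_b\to y'_{a\wedge\neg b}\,y''_{a\wedge b}\,x_b$. Its $h$-words are $y'_0y''_0x_0,\ y'_0y''_0x_1,\ y'_1y''_0x_0,\ y'_0y''_1x_1$, and this list is elementary. If $y=1$ means "control is here", the rule sends control to $y'$ or to $y''$ according to the bit $x$.
* Each rule can be applied in its own stage. The queue holds a word of bits on named wires; a stage treats a few wires and copies the rest. Different stages use disjoint alphabets, so their lists cannot help each other to be compressed.
* Since rules are injective, we simulate a reversible machine, one that records its history.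
* The tile that closes a solution must carry the final content of the queue, and we have to write this tile down in advance. A history of unknown length would prevent that, and injective rules cannot simply throw it away. So after halting, the machine runs its computation backward until it is again at a configuration known from the input.

The next section gives the elementarity tools. Sections 5 and 6 build the reversible machine, Sections 7 and 8 turn it into stages, and Sections 9 and 10 assemble the instance.

## 4. Peeling, disjoint alphabets, and pairs of bits

**Lemma 2.** Let $h:\Sigma^*\to\Delta^*$ be a homomorphism.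

(a) If $\sigma\in\Sigma$ is such that $h(\sigma)$ contains a letter $\delta$ occurring in no $h(a)$ with $a\neq\sigma$, and the restriction $h|_{(\Sigma\setminus\{\sigma\})^*}$ is elementary, then $h$ is elementary.

(b) If $\Sigma=\bigsqcup_i\Sigma_i$, $h(\Sigma_i)\subseteq\Delta_i^+$ with pairwise disjoint $\Delta_i\subseteq\Delta$, and each $h|_{\Sigma_i^*}$ is elementary, then $h$ is elementary.

(c) If $x_0,x_1,y_0,y_1$ are distinct letters, the list $(x_ay_b)_{a,b\in\{0,1\}}$ is elementary.

*Proof.* In each part we take a finite $F$ with all entries in $F^*$ and show that $|F|$ is at least the number of entries. By Lemma 1 this is what elementarity means.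

(a) Let $F'$ be the set of words of $F$ that do not contain $\delta$. For $a\neq\sigma$ the word $h(a)$ does not contain $\delta$, so the factors used for it are in $F'$, and $h(a)\in F'^*$. Since the restriction is elementary, $|F'|\ge|\Sigma|-1$. Since $h(\sigma)\in F^*$ contains $\delta$, some word of $F$ contains $\delta$ and is not in $F'$. So $|F|\ge|\Sigma|$.

(b) Put $F_i=F\cap\Delta_i^+$. For $a\in\Sigma_i$ all nonempty factors of $h(a)$ are in $\Delta_i^+$, so $h(\Sigma_i)\subseteq F_i^*$ and $|F_i|\ge|\Sigma_i|$. The $F_i$ are disjoint because the $\Delta_i$ are. Summing, $|F|\ge|\Sigma|$.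

(c) For each $a,b$, either $x_ay_b\in F$, or both $x_a,y_b\in F$. Let $\alpha$ be the number of the four letters that are elements of $F$. If $\alpha=4$, then $|F|\ge4$. If $\alpha=3$, the two words containing the missing letter are in $F$, so $|F|\ge3+2$. If $\alpha=2$, at most one of the four words has both of its letters in $F$ (one if the two letters are some $x_a$ and some $y_b$, none otherwise), so at least three words are in $F$ and $|F|\ge2+3$. If $\alpha\le1$, no word has both letters in $F$, so all four words are in $F$. In all cases $|F|\ge4$. $\square$

The empty list is elementary, since no set has fewer than $0$ elements. So repeated use of (a) gives a method that we call *peeling*: a list is elementary if its entries can be removed one at a time so that each, when removed, has a letter occurring in no remaining entry. For example, for the branching list of Section 3 remove $y'_1y''_0x_0$ (letter $y'_1$), then $y'_0y''_1x_1$ (letter $y''_1$), then $y'_0y''_0x_1$ (now $x_1$ occurs nowhere else), then $y'_0y''_0x_0$. The list in (c) cannot be peeled: each of its letters occurs in two entries. This is why (c) needed its own argument.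

## 5. A binary Turing machine whose states know their direction

The reversible machine will be easier to build from a Turing machine in a special form: two tape symbols, and the direction of each move determined by the state that is entered.

**Lemma 3.** There is a deterministic Turing machine $T$ on a one-way infinite tape (cells $1,2,\dots$), with tape alphabet $\{0,1\}$, blank $0$, finite state set $Q\ni q_0,\mathsf H$, $q_0\neq\mathsf H$, given by maps
$$\delta:(Q\setminus\{\mathsf H\})\times\{0,1\}\to(Q\setminus\{q_0\})\times\{0,1\},\qquad d:Q\setminus\{q_0\}\to\{L,R\},$$
as follows. In state $q$ reading $a$ with $\delta(q,a)=(q',b)$, it writes $b$, enters $q'$, and moves one cell in direction $d(q')$. It halts on reaching $\mathsf H$. On input $u$ it starts in $q_0$ on cell $|u|+1$ of the tape $u000\cdots$. Moreover every $q'\neq q_0$ occurs as first component of some value of $\delta$, and there is a recursive set $D\subseteq\{0,1\}^*$ such that for $u\in D$ the head never moves left of cell $1$ and $K=\{u\in D:T\text{ halts on }u\}$ is $\Sigma^0_1$-complete.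

*Proof.* **Step 1: the starting machine.** The step fixes a standard machine with complete halting set. Let $U$ be a deterministic machine on a one-way tape with finite tape alphabet $G\supseteq\{0,1,\vdash,B\}$, state set $S\ni\pi_0,\pi_H$ with $\pi_0\neq\pi_H$, and total transition function $\tau:(S\setminus\{\pi_H\})\times G\to S\times G\times\{L,R\}$. Cell 1 contains the marker $\vdash$, cells $2,\dots,|x|+1$ contain the input $x\in\{0,1\}^*$, and all further cells the blank $B$. On $\vdash$ it always writes $\vdash$ and moves right, and it never writes $\vdash$ on other cells. It halts on reaching $\pi_H$, and $\{x:U\text{ halts on }x\}$ is $\Sigma^0_1$-complete. We may assume that $U$ starts on cell $|x|+2$: a new initial state moves left over all symbols other than $\vdash$, and on $\vdash$ the usual computation is begun.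

**Step 2: binary coding.** The step replaces each symbol by a block of $r$ bits. Fix $r\ge2$ and an injection $\gamma:G\to\{0,1\}^r$ with $\gamma(B)=0^r$. Consider the binary machine with the state $\mathsf H$ and the states

* $\mathrm{read}(\pi,w)$, where $\pi\in S\setminus\{\pi_H\}$ and $w\in\{0,1\}^*$, $|w|<r$;
* $\mathrm{write}(\pi',\sigma',\mathcal D,i)$, where $\pi'\in S\setminus\{\pi_H\}$, $\sigma'\in G$, $\mathcal D\in\{L,R\}$, $1\le i\le r-1$;
* $\mathrm{move}(\pi',\mathcal D,t)$, where $\pi'\in S\setminus\{\pi_H\}$, $\mathcal D\in\{L,R\}$, $1\le t\le r-1$.

Its transitions, when reading $a\in\{0,1\}$, are as follows.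

* In $\mathrm{read}(\pi,w)$ with $|w|<r-1$: write $a$, go to $\mathrm{read}(\pi,wa)$, move $R$.
* In $\mathrm{read}(\pi,w)$ with $|w|=r-1$: if $wa=\gamma(\sigma)$ and $\tau(\pi,\sigma)=(\pi',\sigma',\mathcal D)$ with $\pi'\neq\pi_H$, write the last bit of $\gamma(\sigma')$, go to $\mathrm{write}(\pi',\sigma',\mathcal D,r-1)$, move $L$. If $\pi'=\pi_H$, or if $wa\notin\gamma(G)$, write $a$, go to $\mathsf H$, move $R$.
* In $\mathrm{write}(\pi',\sigma',\mathcal D,i)$: write the $i$-th bit of $\gamma(\sigma')$. If $i\ge2$, go to $\mathrm{write}(\pi',\sigma',\mathcal D,i-1)$ and move $L$. If $i=1$, go to $\mathrm{move}(\pi',\mathcal D,r-1)$ and move in direction $\mathcal D$.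
* In $\mathrm{move}(\pi',\mathcal D,t)$: write $a$, move in direction $\mathcal D$, and go to $\mathrm{move}(\pi',\mathcal D,t-1)$ if $t\ge2$, to $\mathrm{read}(\pi',\varepsilon)$ if $t=1$.

Divide the tape into blocks of $r$ cells. Started in $\mathrm{read}(\pi,\varepsilon)$ on the first cell of a block coding $\sigma$, the machine reads the block from left to right. If $\pi'=\pi_H$, it enters $\mathsf H$. Otherwise it overwrites the block by $\gamma(\sigma')$ from right to left, and then from the first cell of the block it moves $1+(r-1)=r$ cells in direction $\mathcal D$, to the first cell of the neighboring block, where it is in state $\mathrm{read}(\pi',\varepsilon)$. So it simulates one step of $U$. Unvisited blocks $0^r=\gamma(B)$ are coded correctly. Since $\mathcal D=R$ on the first block, which codes $\vdash$, the head never leaves the tape on the left.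

**Step 3: directions and reachability.** The step makes the direction a function of the new state and removes useless states. Replace every state $q\neq\mathsf H$ by two states $(q,L),(q,R)$, both behaving as $q$, where a move into $q$ in direction $\mathcal D$ now enters $(q,\mathcal D)$. Put $d(q,\mathcal D)=\mathcal D$ and $d(\mathsf H)=R$, which is right because all moves into $\mathsf H$ go to the right. Add a fresh initial state $q_0$ behaving as $\mathrm{read}(\pi_0,\varepsilon)$. Let $Q$ be the set of states reachable from $q_0$ in the graph with edges from $q$ to the first components of $\delta(q,0)$ and $\delta(q,1)$, and restrict $\delta,d$ to $Q$. Then $q_0$ is never entered, and every other state of $Q$ is the first component of a value of $\delta$ at a state of $Q$.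

**Step 4: inputs.** Let $D=\{\gamma(\vdash)\gamma(x_1)\cdots\gamma(x_n):n\ge0,\ x_1,\dots,x_n\in\{0,1\}\}$, a recursive set. For such a $u$, cell $|u|+1$ is the first cell of block $n+2$, where $U$ starts on $x=x_1\cdots x_n$. So $T$ on $u$ simulates $U$ on $x$, never moves left of cell 1, and halts if and only if $U$ does. Thus $K$ is $\Sigma^0_1$-complete. As $K\neq\emptyset$, also $\mathsf H\in Q$. $\square$

From now on $T$, $D$, $K$ are fixed.

## 6. A reversible cell machine that computes and uncomputes

We now simulate $T$ by a machine each of whose instructions is an injective partial function with an inverse of the same kind.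

**Definition (cells, configurations).** Let $J=(Q\setminus\{\mathsf H\})\times\{0,1,E\}$. The *tracks* are $\mathsf{sym},\mathsf{end},\mathsf{left},\mathsf{hist}$ and $\mathsf r_j$ for $j\in J$; the set of tracks is $\mathcal K$. A *cell* is a map $\mathcal K\to\{0,1\}$; the *blank* cell is constantly $0$. A *configuration* is $(p,i,(C_1,\dots,C_n))$, where $p$ is a *node* from a finite set, $1\le i\le n$ is the head position, and the $C_t$ are cells.

The track $\mathsf{sym}$ holds a tape symbol, $\mathsf{end}$ marks the last cell, $\mathsf{left}$ the first one, and $\mathsf{hist}$ marks extra cells that record history; a history cell says by $\mathsf r_j=1$ which of the cases $j$ was executed.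

**Definition (instructions).** An instruction (sources; targets) is a partial function on the configurations whose node is one of its sources. Here $\kappa\in\mathcal K$.

* $\mathrm{REN}(p;p')$ changes the node to $p'$.
* $\mathrm{FLIP}_\kappa(p;p')$ changes the node to $p'$ and flips track $\kappa$ of the head cell.
* $\mathrm R(p;p')$ and $\mathrm L(p;p')$ change the node to $p'$ and move the head by $+1$ and $-1$, respectively; they are defined only if the head stays in $1,\dots,n$.
* $\mathrm{INS}(p;p')$ changes the node to $p'$, inserts a blank cell immediately to the right of the head cell, and moves the head to it.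
* $\mathrm{DEL}(p;p')$ is defined if and only if $i\ge2$ and $C_i$ is blank; it changes the node to $p'$, deletes $C_i$, and puts the head on cell $i-1$.
* $\mathrm{BR}_\kappa(p;p_0,p_1)$ changes the node to $p_b$, where $b=\kappa(C_i)$.
* $\mathrm{MG}_\kappa(p_0,p_1;p')$ is defined at node $p_b$ if and only if $\kappa(C_i)=b$; it changes the node to $p'$.

Each has an inverse instruction with sources and targets exchanged: $\mathrm{REN}$ and $\mathrm{FLIP}_\kappa$ are of their own type, $\mathrm R$ and $\mathrm L$ are inverse to each other, and so are $\mathrm{INS}$ and $\mathrm{DEL}$, and $\mathrm{BR}_\kappa$ and $\mathrm{MG}_\kappa$. These are exactly the inverse partial functions. For instance, after $\mathrm{INS}$ the head is on a blank cell at a position $\ge2$, which is where $\mathrm{DEL}$ is defined, and $\mathrm{DEL}$ undoes it; conversely $\mathrm{INS}$ undoes $\mathrm{DEL}$. After $\mathrm{BR}_\kappa$ the node is $p_b$ with $b=\kappa(C_i)$, which is the domain of $\mathrm{MG}_\kappa$. A merge is thus legal only because a bit on the head cell remembers where control came from.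

**The forward program.** It is to execute one step of $T$ and record it. Write $\mathrm{WR}_{a\to b}$ for $\mathrm{FLIP}_{\mathsf{sym}}$ if $a\neq b$ and for $\mathrm{REN}$ if $a=b$. The nodes are those that appear in the following instructions.

For every $q\in Q\setminus\{\mathsf H\}$ we test for the end mark and then read the symbol:
$$\mathrm{BR}_{\mathsf{end}}(q;\,q^0,(q,E)),\qquad \mathrm{BR}_{\mathsf{sym}}(q^0;\,(q,0),(q,1)).$$
For $j=(q,a)$ with $a\in\{0,1\}$ and $\delta(q,a)=(q',b)$ we write: $\mathrm{WR}_{a\to b}(j;j^1)$. For $j=(q,E)$ with $\delta(q,0)=(q',b)$ we first append a new end cell and then write: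
$$\mathrm{FLIP}_{\mathsf{end}}(j;j_a),\quad \mathrm{INS}(j_a;j_b),\quad \mathrm{FLIP}_{\mathsf{end}}(j_b;j_c),\quad \mathrm L(j_c;j_d),\quad \mathrm{WR}_{0\to b}(j_d;j^1).$$
In both cases $q'$ is called the next state of $j$. For every $j\in J$ we then create a history cell:
$$\mathrm{INS}(j^1;j^2),\quad \mathrm{FLIP}_{\mathsf{hist}}(j^2;j^3),\quad \mathrm{FLIP}_{\mathsf r_j}(j^3;j^4).$$
For every $q'\neq q_0$ let $j(1),\dots,j(M)$ be the $j\in J$ with next state $q'$; by Lemma 3, $M\ge1$. The control lines $j(\iota)^4$ are merged one by one, using the history mark: put $v_1=j(1)^4$, and for $2\le\iota\le M$ take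
$$\mathrm{MG}_{\mathsf r_{j(\iota)}}(v_{\iota-1},\,j(\iota)^4;\,v_\iota).$$
(The nodes $v_\iota$ and the number $M$ depend on $q'$.) Finally the head returns from the history cell and moves in direction $d(q')$, skipping history cells:
$$\mathrm L(v_M;\mathrm{in}_{q'}),\quad \mathrm{MG}_{\mathsf{hist}}(\mathrm{in}_{q'},\mathrm{skip}_{q'};\mathrm{go}_{q'}),\quad d(q')(\mathrm{go}_{q'};\mathrm{at}_{q'}),\quad \mathrm{BR}_{\mathsf{hist}}(\mathrm{at}_{q'};\,q',\mathrm{skip}_{q'}),$$
where $d(q')(\cdot\,;\cdot)$ is the instruction $\mathrm R$ or $\mathrm L$.

Going through the list, every node is a target of exactly one instruction, except $q_0$, which is a target of none; and every node is a source of exactly one instruction, except $\mathsf H$, which is a source of none. For a node $j^4$ note that $j$ has exactly one next state $q'$, so $j^4$ is used in exactly one chain: as $v_1$ it is a source of the merge for $\iota=2$, or of $\mathrm L(v_M;\mathrm{in}_{q'})$ if $M=1$; otherwise it is a source of the merge for its own $\iota$. A state $q'\neq q_0$ is a target only of the last branch.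

**Definition (representation).** For $u\in D$ let $m=|u|+1$, and let $C_u$ be the list of $m$ cells with $\mathsf{sym}=u_t$ on cell $t\le|u|$, $\mathsf{sym}=0$ on cell $m$, $\mathsf{end}=1$ only on cell $m$, $\mathsf{left}=1$ only on cell $1$, and everything else $0$. A configuration $(q,i,(C_1,\dots,C_n))$ with $q\in Q$ *represents* a configuration of $T$ in state $q$ if the following holds. Let $Z_1,\dots,Z_\mu$ be the cells with $\mathsf{hist}=0$, in order. Then $\mu\ge1$, $Z_1=C_1$ is the first cell and $Z_\mu=C_n$ the last; $\mathsf{end}=1$ on $Z_\mu$ and $\mathsf{end}=0$ on the other $Z_t$; $\mathsf{sym}(Z_t)$ is the tape symbol at $t$ for $t\le\mu$; the tape is $0$ at all positions $\ge\mu$ (so $\mathsf{sym}(Z_\mu)=0$); and the head cell is $Z_t$ with $t$ the head position of $T$.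

Clearly $(q_0,m,C_u)$ represents the start of $T$ on $u$.

Here is one step by hand. Let three cells have $\mathsf{sym}$ equal to $1,0,0$, with $\mathsf{left}=1$ on cell 1, $\mathsf{end}=1$ on cell 3, no history, head on cell 3, node $q$, and let $\delta(q,0)=(q',1)$, $d(q')=L$. The end test leads to $j=(q,E)$; the end mark is cleared, a blank cell 4 is appended and marked as end, the head returns to cell 3 and $\mathsf{sym}$ becomes $1$ there. Then a history cell is inserted as cell 4 (the end cell is now cell 5) with $\mathsf{hist}=\mathsf r_j=1$. The head returns to cell 3, moves to cell 2, finds $\mathsf{hist}=0$, and the node becomes $q'$. The cells with $\mathsf{hist}=0$ are now cells $1,2,3,5$ with symbols $1,0,1,0$, and the head is on the second of them, as it should be.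

**Lemma 4.** If $(q,i,C)$ with $q\neq\mathsf H$ represents a configuration reached by $T$ on $u\in D$, then the program runs, never undefined, through finitely many steps to a configuration $(q',\cdot,\cdot)$ representing the next configuration of $T$, and the nodes strictly in between are not in $Q$.

*Proof.* **Step 1: reading and writing.** We show that control arrives at $j^1$ with the symbol written and an end cell still to the right of $i$. If the head cell has $\mathsf{end}=0$ and $\mathsf{sym}=a$, the node becomes $q^0$, then $j=(q,a)$, and then $b$ is written. The end cell is the last cell and is not the head cell, so it lies to the right of $i$. If the head cell has $\mathsf{end}=1$, then it is $Z_\mu=C_n$, $T$ reads $0$, and the node becomes $j=(q,E)$. The end mark is cleared, a blank cell is appended, it gets $\mathsf{end}=1$, the head returns, and $b$ is written. So a new end cell with $\mathsf{sym}=\mathsf{hist}=0$ now follows, and the tape of $T$ is $0$ at all positions $\ge\mu+1$. In both cases we are at node $j^1$ on the executed cell $i$, where $\mathsf{end}=\mathsf{hist}=0$, and the end cell is the last cell and lies to the right of $i$.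

**Step 2: recording and merging.** We show that all merges are legal. A cell is inserted at position $i+1$ and gets $\mathsf{hist}=1$ and $\mathsf r_j=1$; all its other tracks are $0$. Let $j=j(\iota)$ in the enumeration for $q'$. If $\iota\ge2$, the merge on $\mathsf r_{j(\iota)}$ is entered at its second source and needs the value $1$, which is there. The merges on $\mathsf r_{j(\iota')}$ with $\iota'>\iota$ are entered at their first source and need the value $0$, which is there. So we reach $v_M$.

**Step 3: moving.** We show that the head finds the right cell. The head returns to cell $i$ at node $\mathrm{in}_{q'}$. Since $\mathsf{hist}(C_i)=0$, the merge to $\mathrm{go}_{q'}$ is defined. The head moves in direction $d(q')$. On a cell with $\mathsf{hist}=1$ the node becomes $\mathrm{skip}_{q'}$, then, by the merge with value $1$, again $\mathrm{go}_{q'}$, and the head moves on. On the first cell with $\mathsf{hist}=0$ the node becomes $q'$. In direction $R$ such a cell exists because of the end cell. In direction $L$ it exists because $T$ does not move left from cell 1, so the executed cell was some $Z_t$ with $t\ge2$. Cells are inserted only to the right of existing cells, so the first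 cell stays first. Hence all clauses of the definition hold for the new configuration. The nodes passed in between are not in $Q$. $\square$

**The machine $R^*$.** Now we append the uncomputation and a walk to the left end. Take the forward program; take for each node $p$ a new node $\bar p$, and for each instruction its inverse on barred nodes; add $\mathrm{REN}(\mathsf H;\bar{\mathsf H})$; and add, with new nodes $b_1,b_2,b_3,f$,
$$\mathrm{MG}_{\mathsf{end}}(b_1,\bar q_0;b_2),\qquad \mathrm{BR}_{\mathsf{left}}(b_2;b_3,f),\qquad \mathrm L(b_3;b_1).$$
Let $P$ be the set of all nodes. In the barred program sources and targets are exchanged, so there $\bar{\mathsf H}$ is the only node that is not a target, and $\bar q_0$ the only node that is not a source. The additional instructions repair this. Hence in $R^*$ each node is a target of exactly one instruction, except $q_0$ (none), and a source of exactly one instruction, except $f$ (none). In particular $R^*$ is deterministic.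

**Proposition 1.** Let $u\in D$. Start $R^*$ in $(q_0,m,C_u)$. If $u\in K$, then $R^*$ runs without being undefined until it reaches node $f$, and it does so in the configuration $(f,1,C_u)$. If $u\notin K$, it runs forever, is never undefined, and never reaches $f$.

*Proof.* If $u\notin K$, apply Lemma 4 forever; only forward nodes occur. If $u\in K$, repeated use of Lemma 4 leads to some $(\mathsf H,i,C)$, and then to $(\bar{\mathsf H},i,C)$. If a forward step from $(p,\cdot,\cdot)$ to $(p',\cdot,\cdot)$ was made by the instruction $I$, then $I$ is the only forward instruction with target $p'$, so at $\bar p'$ the machine applies the inverse of $I$ and undoes this step. Thus $R^*$ retraces the run to $(\bar q_0,m,C_u)$. It does not meet $\bar q_0$ earlier, because $q_0$, being no target, occurred only at the start. Now the head cell $m$ has $\mathsf{end}=1$, so the merge is defined and the node becomes $b_2$. As long as $\mathsf{left}=0$, the head is not on cell 1; the node becomes $b_3$, the head moves left, the node is $b_1$ on a cell with $\mathsf{end}=0$, and the merge leads to $b_2$ again. On cell 1 we have $\mathsf{left}=1$ and reach $f$. The cells have not been changed, so this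 is $(f,1,C_u)$. $\square$

## 7. Stages: tiles acting on words of cells

Now we leave machines and write tiles. A bit called $x$ is carried by a *wire* $x$ with two letters $x_0,x_1$. As letters for the cell boundaries we use $[$, $\diamond$ and $]$.

**Definition ($W$-words).** For a list $W=(x^1,\dots,x^M)$ of distinct wires let $A(W)=\{[\,,\diamond,]\}\cup\{x_0,x_1:x\in W\}$. A *$W$-word* is
$$[\,\nu_1(W)\diamond\nu_2(W)\diamond\cdots\diamond\nu_n(W)\,],\qquad n\ge1,\quad \nu_t:W\to\{0,1\},\quad \nu(W)=x^1_{\nu(x^1)}\cdots x^M_{\nu(x^M)}.$$
The words $\nu_t(W)$ are its cells. For example, with $W=(x,y)$ the word $[\,x_1y_1\diamond x_0y_0\,]$ has two cells; in the first one $x=y=1$, in the second one $x=y=0$.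

**Definition (stages).** A *stage* from $W$ to $W'$ is a finite alphabet of *tiles*, each with a $g$-word in $A(W)^+$ and an $h$-word in $A(W')^+$, written $g$-word $\to$ $h$-word. Some letters of $A(W)$ are *special*. Every other letter $\alpha$ of $A(W)$ has a *copy tile* $\alpha\to\alpha$; special letters have none. The stages below are described by their change of lists, their special letters, and their further tiles. Here $X$ is a nonempty list of wires, $X_0$ is the word of its letters with index $0$, and $a,b$ range over $\{0,1\}$.

* COPY renames wires: the letters of the renamed wires are special; tiles $x_a\to x'_a$ for the renamed wires.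
* $\mathrm{PERM}_\varphi$ replaces adjacent $x,y$ by $x',y'$, where $\varphi$ is a bijection of $\{0,1\}^2$: special $x_a,y_a$; tiles $x_ay_b\to x'_{a'}y'_{b'}$ with $(a',b')=\varphi(a,b)$.
* BRANCH replaces adjacent $y,x$ by $y',y'',x$: special $y_a,x_a$; tiles $y_ax_b\to y'_{a\wedge\neg b}\,y''_{a\wedge b}\,x_b$.
* EQ replaces adjacent $y,z$ by $p$: special $y_a,z_a$; tiles $y_0z_0\to p_0$ and $y_1z_1\to p_1$.
* INSERT goes from $(X,y)$ to $(X,y,z)$: special $y_a$; tiles $y_0\to y_0z_0$ and $y_1\to y_1z_0\diamond X_0\,y_0z_1$.
* RSHIFT goes from $(X,y)$ to $(y,X)$: special $[\,,\diamond,],y_a$; tiles $[\ \to[\,y_0$, $\ y_a\diamond\to\diamond y_a$, $\ y_0]\to\,]$.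
* KILL goes from $(f,X)$ to $X$: special $[\,,\diamond,f_a$; tiles $[\,f_0\to[$ and $\diamond f_0\to\diamond$.
* CREATE goes from $X$ to $(X,s)$: special $\diamond,]$; tiles $\diamond\to s_0\diamond$ and $]\to s_0]$.

Wires may in addition be renamed in any stage, on the $h$-side. MERGE, UNEQ, DELETE, LSHIFT are BRANCH, EQ, INSERT, RSHIFT, respectively, with $g$-words and $h$-words exchanged. Interchanging two neighboring wires is a PERM stage ($x_ay_b\to y_bx_a$), so any reordering of wires is a sequence of stages.

**Lemma 5.** In every stage, the list of $g$-words and the list of $h$-words are elementary. Each consists of pairwise distinct words, no one of which is a prefix or a suffix of another.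

*Proof.* **Step 1: the possible lists.** We list all lists that occur and show that they are elementary. Call one-letter entries with pairwise different letters singles; they can always be peeled. Up to renaming, and including the inverse stages, the lists are these.

1. Singles only (COPY on both sides, the $h$-sides of EQ and KILL, the $g$-sides of INSERT and CREATE): peel.
2. The words $x_ay_b$ and singles on other letters (PERM on both sides, the $g$-side of BRANCH): elementary by Lemma 2(c) and (b).
3. The words $y'_0y''_0x_0,\ y'_0y''_0x_1,\ y'_1y''_0x_0,\ y'_0y''_1x_1$ and singles on other letters (the $h$-side of BRANCH): peel the third word ($y'_1$), the fourth ($y''_1$), the second ($x_1$), the first ($x_0$), then the singles.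
4. $y_0z_0,\ y_1z_1$ and singles on other letters (the $g$-side of EQ): peel.
5. $y_0z_0,\ y_1z_0\diamond X_0y_0z_1$, the letters $[\,,\diamond,]$ and singles of $X$ (the $h$-side of INSERT): peel the long word ($y_1$), then $y_0z_0$ ($y_0$), then the singles.
6. $[\,,\ y_0\diamond,\ y_1\diamond,\ y_0]$ and singles of $X$ (the $g$-side of RSHIFT): peel $y_1\diamond$ ($y_1$), then $y_0]$ (letter $]$), then $y_0\diamond$ ($y_0$), then the singles.
7. $[\,y_0,\ \diamond y_0,\ \diamond y_1,\ ]$ and singles of $X$ (the $h$-side of RSHIFT): peel $[\,y_0$ (letter $[$), then $\diamond y_1$ ($y_1$), then $\diamond y_0$ ($y_0$), then the singles.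
8. $[\,f_0,\ \diamond f_0,\ ]$ and singles of $X$ (the $g$-side of KILL): peel $[\,f_0$ (letter $[$), then $\diamond f_0$ ($f_0$), then the singles.
9. $[\,,\ s_0\diamond,\ s_0]$ and singles of $X$ (the $h$-side of CREATE): peel $s_0\diamond$ (letter $\diamond$), then $s_0]$ ($s_0$), then the singles.

**Step 2: prefixes and suffixes.** In 1–4 the words of length $>1$ are distinct, of equal length, and consist of letters that are not singles of the list; so no entry is a prefix or suffix of another. In 5 the first letters of the entries are pairwise distinct, and so are the last letters. In 6–9 all entries have length at most $2$, the entries of length $2$ are distinct, and none of their letters ($y_0,y_1,\diamond,]$ in 6; $[\,,\diamond,y_0,y_1$ in 7; $[\,,\diamond,f_0$ in 8; $s_0,\diamond,]$ in 9) is itself an entry. $\square$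

In particular the $g$-words of a stage form a prefix code, so a $W$-word has at most one factorization into $g$-words. If it has one, we say that the stage *is defined* on it, and the *output* is the corresponding product of $h$-words. To find the output it is enough to exhibit one factorization. Write $X^t$ for the word of the wires $X$ in cell $t$, and $y^t\in\{0,1\}$ for the value of the wire $y$ in cell $t$.

**Lemma 6.** The stages act as follows on a $W$-word with $n$ cells.

* COPY, PERM, BRANCH, UNEQ are defined on every $W$-word and act cell by cell, all letters outside the affected wires being copied. EQ acts cell by cell and is defined if $y=z$ in every cell. MERGE acts cell by cell and is defined if every cell has $(y',y'',x)\in\{(0,0,0),(0,0,1),(1,0,0),(0,1,1)\}$; these triples give $(y,x)=(0,0),(0,1),(1,0),(1,1)$, respectively.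
* RSHIFT is defined if $y^n=0$. The values of $y$ move one cell to the right, and the first cell gets $0$.
* LSHIFT is defined if $y^1=0$. The values of $y$ move one cell to the left, and the last cell gets $0$.
* INSERT is always defined. A cell $X^ty_0$ becomes $X^ty_0z_0$; a cell $X^ty_1$ becomes the two cells $X^ty_1z_0\diamond X_0y_0z_1$.
* DELETE: if all cells have $(y,z)=(0,0)$, it is defined and just removes $z$. If for some $i\ge2$ cell $i-1$ has $(y,z)=(1,0)$, cell $i$ is $X_0y_0z_1$, and all other cells have $(y,z)=(0,0)$, then it is defined, removes cell $i$ and the wire $z$, leaves $y=1$ exactly in cell $i-1$, and leaves $X$ unchanged in the remaining cells.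
* KILL is defined if $f=0$ in all cells, and removes $f$. CREATE is always defined and adds a last wire $s$ with value $0$ in all cells.

*Proof.* The first item is read off from the tiles. For RSHIFT with $y^n=0$ the factorization is
$$[\;\cdot X^1\cdot y_{y^1}\diamond\cdot X^2\cdot y_{y^2}\diamond\cdots X^n\cdot y_0],$$
with the $X^t$ taken letter by letter, and the output is $[\,y_0X^1\diamond y_{y^1}X^2\diamond\cdots\diamond y_{y^{n-1}}X^n\,]$. For LSHIFT, whose tiles are $[\,y_0\to[$, $\diamond y_a\to y_a\diamond$, $]\to y_0]$, with $y^1=0$ the factorization is
$$[\,y_0\cdot X^1\cdot\diamond y_{y^2}\cdot X^2\cdots\diamond y_{y^n}\cdot X^n\cdot\,],$$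
and the output is $[\,X^1y_{y^2}\diamond X^2y_{y^3}\diamond\cdots X^ny_0\,]$. For INSERT all $g$-words are the single letters, so every word factors, and the output is as stated. For DELETE in the first case each cell contributes the letters of $X^t$ and the word $y_0z_0$, with $h$-word $y_0$. In the second case cells $i-1,i$ together read $X^{i-1}\cdot y_1z_0\diamond X_0y_0z_1$, where the last factor is one $g$-word, with $h$-word $y_1$; the rest is as before. For KILL the factorization is $[\,f_0\cdot X^1\cdot\diamond f_0\cdot X^2\cdots X^n\cdot\,]$. For CREATE all $g$-words are single letters. $\square$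

## 8. One round of stages performs one step of $R^*$

A configuration is written as a word with one wire per track and one wire per node; the current node is shown by a single $1$, placed in the head cell. We arrange stages in a cycle so that one passage through it performs one step of $R^*$.

**The round.** Let $W_0=(f,\mathcal K,P\setminus\{q_0,f\})$ in some fixed order. The round consists of stages $0,1,\dots,N-1$, stage $\ell$ leading from $W_\ell$ to $W_{\ell+1}$, with $W_N=W_0$. Stage $0$ is KILL for the wire $f$, and stage $1$ is CREATE for the wire $q_0$, so $W_2=(\mathcal K,P\setminus\{q_0,f\},q_0)$. Now there is one wire for each $p\in P\setminus\{f\}$; these are the *old* wires. Then all instructions of $R^*$ are processed one after the other, in any order. Each consumes the old wires of its sources and produces *new* wires $q^+$ for its targets $q$: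

* $\mathrm{REN}(p;q)$: COPY renaming $p$ to $q^+$.
* $\mathrm{FLIP}_\kappa(p;q)$: bring $p$ immediately to the left of $\kappa$; PERM $p_a\kappa_b\to q^+_a\kappa_{a\oplus b}$.
* $\mathrm{BR}_\kappa(p;q,q')$: bring $p$ immediately to the left of $\kappa$; BRANCH, with $p$ as $y$, $\kappa$ as $x$, and $q^+,q'^+$ as $y',y''$.
* $\mathrm{MG}_\kappa(p,p';q)$: bring $p,p',\kappa$ together in this order; MERGE, with $p,p'$ as $y',y''$, $\kappa$ as $x$, and $q^+$ as $y$.
* $\mathrm R(p;q)$: bring $p$ to the last place; RSHIFT, renamed $q^+$. $\mathrm L(p;q)$: bring $p$ to the first place; LSHIFT, renamed $q^+$.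
* $\mathrm{INS}(p;q)$: bring $p$ to the last place; INSERT with $p$ as $y$, giving the list $(X,y,z)$; interchange $y,z$; RSHIFT $y$, giving $(y,X,z)$; bring $y$ immediately to the left of $z$; EQ of $y,z$ to $q^+$.
* $\mathrm{DEL}(p;q)$: UNEQ of $p$ to $(y,z)$; bring $y$ to the first and $z$ to the last place, giving $(y,X,z)$; LSHIFT $y$, giving $(X,z,y)$; interchange $z,y$, giving $(X,y,z)$; DELETE, with $y$ renamed $q^+$.

Here $X$ is the list of all other wires present at that moment, and "bring" stands for PERM stages interchanging neighbors. Every node $\neq f$ is a source of exactly one instruction, so each old wire is consumed once. Every node $\neq q_0$ is a target of exactly one instruction, so each wire $q^+$ with $q\neq q_0$ is produced once. At the end the wires are $\mathcal K$ and all $q^+$ with $q\in P\setminus\{q_0\}$. Reorder them and rename $q^+$ to $q$ by a COPY stage, so that the list is $W_0$ again.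

As a hand example of the most elaborate item, run $\mathrm{INS}(p;q)$ with a single further wire $x$, writing $y$ for $p$, on $[\,x_1y_1\diamond x_0y_0\,]$, where the head is on cell 1:
$$\begin{aligned}
\text{INSERT:}&\quad[\,x_1y_1z_0\diamond x_0y_0z_1\diamond x_0y_0z_0\,],\\
\text{interchange:}&\quad[\,x_1z_0y_1\diamond x_0z_1y_0\diamond x_0z_0y_0\,],\\
\text{RSHIFT:}&\quad[\,y_0x_1z_0\diamond y_1x_0z_1\diamond y_0x_0z_0\,],\\
\text{move } y:&\quad[\,x_1y_0z_0\diamond x_0y_1z_1\diamond x_0y_0z_0\,],\\
\text{EQ:}&\quad[\,x_1q^+_0\diamond x_0q^+_1\diamond x_0q^+_0\,].
\end{aligned}$$
A blank cell was inserted as cell 2, and control is there. The wire $z$ marked the new cell; moving $y$ onto it made the two bits equal, and so one of them could be dropped injectively.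

**Encodings.** For a configuration $(p,i,C)$ with $p\neq q_0$ let $\mathrm{enc}_0(p,i,C)$ be the $W_0$-word with $|C|$ cells, tracks as in $C$, wire $p$ equal to $1$ in cell $i$ only, and all other node wires $0$ everywhere. For $p\neq f$ define $\mathrm{enc}_2(p,i,C)$ in the same way with $W_2$. Both are injective: the word shows the cells, the node and the head position.

**Proposition 2.** (i) If $p\neq q_0,f$, stages $0,1$ are successively defined on $\mathrm{enc}_0(p,i,C)$ and give $\mathrm{enc}_2(p,i,C)$. (ii) If $p\neq f$ and $R^*$ makes the step $(p,i,C)\to(p',i',C')$, then stages $2,\dots,N-1$ are successively defined starting on $\mathrm{enc}_2(p,i,C)$ and give $\mathrm{enc}_0(p',i',C')$.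

*Proof.* (i) The wire $f$ is $0$ everywhere, so KILL is defined and removes it; CREATE adds the wire $q_0$ with value $0$. No other wire is changed.

(ii) **Step 1: instructions that are not executed.** We show that they do no harm. Between any two instructions exactly one node wire, old or new, has a $1$, and that in exactly one cell; this is true at the beginning, and Steps 1 and 2 show that it persists. Consider an instruction of which $p$ is not a source. The old wires of its sources are $0$ in all cells: before the instruction with source $p$ is processed, the $1$ is on the old wire $p$, and afterward it is on a new wire. Then each of its stages is defined, leaves the number of cells and all other wires unchanged, and the new wires are $0$ everywhere. Indeed, REN is clear. In FLIP we have $a=0$, so $\kappa_{0\oplus b}=\kappa_b$. In BR, $a=0$ gives $y'=y''=0$. In MG, $(0,0,b)$ gives $(0,b)$. In R and L a zero wire is shifted, which is always defined. In INS and DEL we have $y=z=0$ throughout, and Lemma 6 applies at each stage.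

**Step 2: the executed instruction.** We show that the instruction with source $p$ is performed correctly. For REN, FLIP, BR this is immediate from the tiles: in the head cell $a=1$, so $\kappa$ is flipped, or control goes to $q^+$ or $q'^+$ according to $\kappa$; in the other cells $a=0$ and nothing changes. For MG the triple $(y',y'',x)$ in the head cell is $(1,0,0)$ or $(0,1,1)$, because the step is defined, and in the other cells $y'=y''=0$. So MERGE is defined, and the new wire gets $1$ exactly in the head cell. For R and L the shift is defined because the head stays in $1,\dots,n$, and the $1$ moves as required.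

For INS: after INSERT, cell $i$ has $(y,z)=(1,0)$, the new cell $i+1$ has $(y,z)=(0,1)$ and all other wires $0$, and all remaining cells have $(0,0)$. The last cell is now at position $\ge i+1$, so $y=0$ there and RSHIFT is defined. It yields $y=z=1$ in cell $i+1$ and $y=z=0$ elsewhere. So EQ is defined and gives $q^+=1$ exactly in the new blank cell $i+1$.

For DEL: since the step is defined, $i\ge2$ and $C_i$ is blank. After UNEQ, $y=z=1$ exactly in cell $i$. LSHIFT is defined as $y=0$ in cell $1$, and it gives $(y,z)=(1,0)$ in cell $i-1$, $(0,1)$ in cell $i$, and $(0,0)$ elsewhere. All wires of $X$ are $0$ in cell $i$, since $C_i$ is blank and no other node wire is $1$. So, after the interchange, DELETE is defined by Lemma 6, removes cell $i$, and gives $q^+=1$ exactly in cell $i-1$.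

**Step 3: the end of the round.** After the reordering and renaming, the tracks are those of $C'$, the wire $p'$ is $1$ exactly in cell $i'$, and all other node wires are $0$. This is $\mathrm{enc}_0(p',i',C')$; note $p'\neq q_0$, since $q_0$ is no target. $\square$

## 9. The instance and its equality set

**The instance.** Clearly $N\ge3$. Take pairwise disjoint copies $A_\ell$ of $A(W_\ell)$ for $\ell\in\mathbb Z/N$. Let $\Sigma_\ell$ be the tile set of stage $\ell$ (pairwise disjoint), with $g(\Sigma_\ell)\subseteq A_\ell^+$ and $h(\Sigma_\ell)\subseteq A_{\ell+1}^+$. Put
$$\Sigma=\bigsqcup_\ell\Sigma_\ell\sqcup\{\mathsf s,\mathsf e\},\qquad \Delta=\bigsqcup_\ell A_\ell\sqcup\{\#,\$\},$$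
$$g_u(\mathsf s)=\#,\qquad h_u(\mathsf s)=\#\,c_{\rm init},\qquad g_u(\mathsf e)=c_{\rm fin}\,\$,\qquad h_u(\mathsf e)=\$,$$
where $c_{\rm init}=\mathrm{enc}_2(q_0,m,C_u)\in A_2^+$ and $c_{\rm fin}=\mathrm{enc}_0(f,1,C_u)\in A_0^+$. On the tiles of the stages, $g_u$ and $h_u$ are the fixed $g$- and $h$-words. Only the two words $c_{\rm init},c_{\rm fin}$ depend on $u$, and they are computable from $u$; this gives the computability of the families and part 2 of Theorem 2. We write $g,h$ for $g_u,h_u$, and $A_k,\Sigma_k$ for $A_{k\bmod N},\Sigma_{k\bmod N}$.

**The forced sequence.** Put $C^{(2)}=c_{\rm init}$, and, as long as this is defined, $C^{(k+1)}=h(v_k)$, where $v_k\in\Sigma_k^*$ is the word with $g(v_k)=C^{(k)}$; it is unique by Lemma 5. So $C^{(k)}\in A_k^+$ and $v_k\neq\varepsilon$. Each $C^{(k+1)}$ is the output of stage $k\bmod N$ on $C^{(k)}$.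

Since $f$ is the first wire of $W_0$, the word $c_{\rm fin}$ starts with $[\,f_1$. The only $g$-word of stage $0$ (KILL) starting with $[$ is $[\,f_0$. So $c_{\rm fin}$ has no prefix that is a $g$-word of stage $0$. Consequently, if $C^{(k)}=c_{\rm fin}$, which forces $k\equiv0$ mod $N$, then $C^{(k+1)}$ is undefined, and there is at most one such $k$.

**Lemma 7.** $E(g,h)\neq\{\varepsilon\}$ if and only if $C^{(k)}=c_{\rm fin}$ for some $k$. In that case $E(g,h)=w_0^*$, where $w_0=\mathsf s\,v_2v_3\cdots v_{k-1}\,\mathsf e$.

*Proof.* **Step 1: a solution from the sequence.** If $C^{(k)}=c_{\rm fin}$, then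
$$g(w_0)=\#\,C^{(2)}\cdots C^{(k-1)}\,c_{\rm fin}\,\$=\#\,C^{(2)}C^{(3)}\cdots C^{(k)}\,\$=h(w_0).$$

**Step 2: every solution starts with $\mathsf s$.** Let $w\neq\varepsilon$ and $g(w)=h(w)$. All words $g(t),h(t)$ are nonempty, so for the first letter $t$ of $w$ the words $g(t)$ and $h(t)$ start with the same letter. For $t\in\Sigma_\ell$ they start in the disjoint alphabets $A_\ell$ and $A_{\ell+1}$. For $t=\mathsf e$ they start in $A_0$ and with $\$$. So $t=\mathsf s$.

**Step 3: the queue is forced.** We show by induction that $w$ must follow the words $v_2,v_3,\dots$ until $\mathsf e$ is used. Suppose $w=w'w''$ with $w'=\mathsf s\,v_2\cdots v_{k-1}$ and $h(w')=g(w')C$, where $C=C^{(k)}$. This is true for $w'=\mathsf s$, $k=2$. Then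
$$C\,h(w'')=g(w''),\tag{1}$$
so $w''\neq\varepsilon$. The letters $t$ with $g(t)$ starting in $A_k$ are those of $\Sigma_k$ and, if $k\equiv0$ mod $N$, also $\mathsf e$. By (1) the first letter of $w''$ is one of these. Let $v$ be the longest prefix of $w''$ in $\Sigma_k^*$, and $w''=vv'$.

*Case $v\neq\varepsilon$.* By (1), $g(v)\in A_k^*$ is a prefix of $C\,h(w'')$, and $h(w'')$ starts with a letter of $A_{k+1}$. So $g(v)$ is a prefix of $C$. Suppose $C=g(v)C'$ with $C'\neq\varepsilon$. Canceling $g(v)$ in (1) gives $C'h(v)h(v')=g(v')$. So $v'\neq\varepsilon$, and its first letter $t$ has $g(t)$ starting with the first letter of $C'$, which is in $A_k$. By the choice of $v$ we have $t\notin\Sigma_k$, so $t=\mathsf e$ and $k\equiv0$. Hence $c_{\rm fin}\$$ is a prefix of $C'h(v)h(v')$. Here $C'\in A_0^+$ is followed by a letter of $A_1$, since $v\neq\varepsilon$; so the first letter outside $A_0$ is in $A_1$. But in $c_{\rm fin}\$$ the first letter outside $A_0$ is $\$$, a contradiction. So $g(v)=C$, that is, $v=v_k$, and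
$$h(w'v)=g(w')\,C\,h(v)=g(w'v)\,C^{(k+1)}.$$
Continue with $w'v$ and $k+1$.

*Case $v=\varepsilon$.* Then $w''$ starts with $\mathsf e$ and $k\equiv0$. By (1), $C\$$ and $c_{\rm fin}\$$ are prefixes of the same word. As $C,c_{\rm fin}\in A_0^+$ and $\$\notin A_0$, comparing the first letters outside $A_0$ gives $C=c_{\rm fin}$.

**Step 4: conclusion.** The first case consumes at least one letter each time, and $w$ is finite, so the second case eventually occurs. Then $C^{(k)}=c_{\rm fin}$, which proves the equivalence. Moreover this is the unique $k$ with $C^{(k)}=c_{\rm fin}$, so $w$ starts with $w_0$. Canceling $g(w_0)=h(w_0)$, we see that the remaining suffix of $w$ is in $E(g,h)$. By induction on length, $w\in w_0^*$. Conversely $w_0^*\subseteq E(g,h)$ by Step 1. $\square$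

**Proof of part 3 of Theorem 2.** Start $R^*$ in $(q_0,m,C_u)$. We have $C^{(2)}=\mathrm{enc}_2(q_0,m,C_u)$. By Proposition 2(ii), $C^{(N)}$ is $\mathrm{enc}_0$ of the configuration after one step. If its node is not $f$ (it is not $q_0$ either, since $q_0$ is no target), Proposition 2(i) gives $\mathrm{enc}_2$ of the same configuration as $C^{(N+2)}$, then (ii) applies again, and so on. So $C^{(N)},C^{(2N)},\dots$ are the encodings $\mathrm{enc}_0$ of the configurations of $R^*$ after $1,2,\dots$ steps, up to the first one with node $f$, if any. Now use Proposition 1.

If $u\in K$, one of these words is $\mathrm{enc}_0(f,1,C_u)=c_{\rm fin}$, and Lemma 7 gives $E(g_u,h_u)=w_u^*$ with $w_u=w_0\neq\varepsilon$. If $u\in D\setminus K$, the sequence is infinite and no node is $f$, so by the injectivity of $\mathrm{enc}_0$ no $C^{(jN)}$ equals $c_{\rm fin}$. Also $C^{(k)}\in A_0^+$ only for $k\equiv0$ mod $N$, so no $C^{(k)}$ equals $c_{\rm fin}$. Lemma 7 gives $E(g_u,h_u)=\{\varepsilon\}$.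

## 10. The lists $g_u$ and $h_u$ are elementary and biprefix

Only part 1 of Theorem 2 is left.

**Step 1: elementarity.** We reduce to single stages. The letter $\#$ occurs in $g(\mathsf s)$ and in no other $g$-word, and in $h(\mathsf s)$ and in no other $h$-word; likewise $\$$ for $\mathsf e$. By Lemma 2(a), applied to $\mathsf s$ and $\mathsf e$, it suffices to treat $g$ and $h$ restricted to $(\bigsqcup_\ell\Sigma_\ell)^*$. Here $g(\Sigma_\ell)\subseteq A_\ell^+$ and $h(\Sigma_\ell)\subseteq A_{\ell+1}^+$, the $A_\ell$ are disjoint, and the lists of each stage are elementary by Lemma 5. By Lemma 2(b), $g_u$ and $h_u$ are elementary.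

**Step 2: the tiles of the stages are biprefix.** Within one stage this is Lemma 5. Words of different stages are over disjoint alphabets.

**Step 3: the words of $\mathsf s$ and $\mathsf e$.** These are the only words that could still spoil the property. The words $g(\mathsf s)=\#$ and $h(\mathsf e)=\$$ are letters occurring in no other $g$-word, respectively $h$-word, so they are neither prefixes nor suffixes of other words of their list, and no other word is a prefix or suffix of them.

The word $g(\mathsf e)=c_{\rm fin}\$$ contains $\$$, so it is no prefix or suffix of another $g$-word. It ends with $\$$, so no other $g$-word is a suffix of it. It begins with $[\,f_1$, while the only other $g$-word beginning with this letter $[$ of $A_0$ is $[\,f_0$; so no other $g$-word is a prefix of it.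

The word $h(\mathsf s)=\#\,c_{\rm init}$ contains $\#$, so it is no prefix or suffix of another $h$-word. It begins with $\#$, so no other $h$-word is a prefix of it. It ends with the letter $1$-valued for the wire $q_0$, followed by $]$: the wire $q_0$ is the last one of $W_2$, and it has value $1$ in cell $m$, which is the last cell of $C_u$. The only other $h$-word ending with this letter $]$ of $A_2$ comes from stage $1$, CREATE, and there the $0$-valued letter of the wire $q_0$ precedes $]$. So no other $h$-word is a suffix of $h(\mathsf s)$.

Hence the words of $g_u$, and those of $h_u$, are pairwise distinct and form biprefix codes. This proves part 1 of Theorem 2. Parts 2 and 3 were proved in Section 9, so Theorem 2 holds, and with it Theorem 1: the conjecture is false. $\blacksquare$
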